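# Minimal $k$-connected graphs with few vertices of degree $k$

## The main theorem, and the conjecture it refutes

All graphs are finite and simple. Write $v(G)=|V(G)|$, let $V_k(G)$ be the set of vertices of degree $k$, and let $v_k(G)=|V_k(G)|$.

**Theorem 1.** Let $k\ge 26$, $\ell=k-1$, $t\ge 1$. There is a minimal $k$-connected graph $G$ with
$$v(G)=(2k-1)t+2\ell,\qquad v_k(G)=(k-1)t+\ell+1 .$$

**Theorem 2.** The same holds for all integers $k,\ell,t$ with $t\ge 1$ and $k+1-\frac{k}{24}\le \ell\le k-1$ (so $k\ge 48$).

Here is what the words mean. A graph $G$ is *$k$-connected* if $v(G)\ge k+1$ and $G$ stays connected after the deletion of any $k-1$ of its vertices. A $k$-connected graph is *minimal* if the deletion of any one edge leaves a graph that is not $k$-connected.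

The example to keep in mind is the complete bipartite graph $K_{k,k+1}$. Deleting at most $k-1$ vertices leaves at least one vertex on each side, so what remains is connected, and the graph is $k$-connected. The $k+1$ vertices on the larger side have degree $k$, and every edge has one of them as an end. Deleting an edge therefore creates a vertex of degree $k-1$, which can be cut off by deleting its neighbours. So $K_{k,k+1}$ is minimal, and $v_k=k+1$.

How few vertices of degree $k$ can a minimal $k$-connected graph have? W. Mader (1979) proved that every minimal $k$-connected graph satisfies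
$$v_k(G)\ge \frac{(k-1)v(G)+2k}{2k-1},\tag{1}$$
and that this bound is tight. For $K_{k,k+1}$ the right side is $\frac{(k-1)(2k+1)+2k}{2k-1}=\frac{(2k-1)(k+1)}{2k-1}=k+1$, so equality holds there. The right side need not be an integer, and Mader (1979) conjectured that for certain residues of $v(G)$ the bound can be raised by one after rounding up. The conjecture, as recorded in "On vertices of degree $k$ in minimal $k$-connected graphs" (http://resources.krc.karelia.ru/math/doc/rufidim2014/Karpov.pdf), reads as follows.

**Conjecture (Mader, 1979).** Let $k\ge3$ be an integer, let $G$ be a minimal $k$-connected graph, and let $v(G)=(2k-1)t+2\ell$ with $2\le\ell\le k-1$ and $t$ a positive integer. Then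
$$v_k(G)\ge\left\lceil\frac{(k-1)v(G)+2k}{2k-1}\right\rceil+1 .$$

To compare this with the theorems we compute the ceiling. Since $2\ell(k-1)=\ell(2k-1)-\ell$ and $2k=(2k-1)+1$,
$$\frac{(k-1)v(G)+2k}{2k-1}=(k-1)t+\ell+1-\frac{\ell-1}{2k-1}.\tag{2}$$
For $2\le\ell\le k-1$ the last fraction lies strictly between $0$ and $1$, so the ceiling is $(k-1)t+\ell+1$. A minimal $k$-connected graph with $v(G)=(2k-1)t+2\ell$ and $v_k(G)=(k-1)t+\ell+1$ is therefore a counterexample. Theorem 1 thus says that **the conjecture is false for every $k\ge26$**, with $\ell=k-1$ and every $t\ge1$. In all cases covered by Theorems 1 and 2 Mader's bound, rounded up, is attained, so the exact minimum of $v_k$ is $(k-1)t+\ell+1$. These notes do not settle which $k$ with $3\le k\le25$ satisfy the conjecture. The last section proves a positive statement, Proposition 3, which gives conditions under which the conjectured inequality does hold.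

The plan is to build the graph for $t=1$ by hand, and then to pass from $t$ to $t+1$ by a local replacement.

## Three elementary tools

Call a vertex of degree $>k$ *big*.

**Lemma 4.** Let $G$ be $k$-connected.

1. $G-Z$ is connected for every $Z\subseteq V(G)$ with $|Z|\le k-1$, and every vertex has degree at least $k$.
2. An edge with an end of degree $k$ cannot be deleted: $G-e$ is not $k$-connected.
3. If $e$ is an edge and $S_e$ is a set of $k-1$ vertices with $G-e-S_e$ disconnected, then $G-e$ is not $k$-connected. In this case the ends of $e$ lie in different components of $G-e-S_e$.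

*Proof.* (1) Suppose $|Z|\le k-1$ and $G-Z$ is disconnected. Pick two vertices in different components. Since $v(G)\ge k+1$, we can delete further vertices, never these two, until exactly $k-1$ are deleted. The two vertices are still separated, a contradiction. If a vertex $x$ had degree at most $k-1$, take $Z=N(x)$. Besides $x$ at least one more vertex remains, and it is separated from $x$, a contradiction. (2) In $G-e$ there is a vertex of degree $k-1$, which (1) forbids in a $k$-connected graph. (3) The first sentence is the definition. For the second, $G-S_e$ is connected and removing $e$ from it disconnects it, so $e$ is a bridge of $G-S_e$ and its ends are separated. $\square$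

So to prove that a $k$-connected graph is minimal one needs a witness $S_e$ only for the edges with two big ends.

**Lemma 5 (taking turns).** Let $C$ be a set of $n$ elements in cyclic order. Takers come one after another, and each takes the next $d\le n$ elements of the cyclic order ($d$ may depend on the taker). Then each taker receives distinct elements. In any run of consecutive takers, with $N$ takings in total, each element of $C$ is taken $\lfloor N/n\rfloor$ or $\lceil N/n\rceil$ times.

*Proof.* The first claim holds because $d\le n$. A run takes $N=an+b$ consecutive places of the cyclic order, $0\le b<n$. The first $an$ places take each element $a$ times, and the last $b$ places take $b$ distinct elements once more. $\square$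

For instance, with $C=\{1,2,3\}$ and three takers with $d=2$, the takers receive $\{1,2\},\{3,1\},\{2,3\}$, and every element is taken twice.

**Lemma 6.** In a bipartite graph with sides $A$ and $B$, let $d\ge1$. If every vertex of $A$ has at least $d$ neighbours in $B$, and every vertex of $B$ has at most $d$ neighbours in $A$, then there is a matching that covers $A$.

*Proof.* For $A'\subseteq A$, the number of edges between $A'$ and $N(A')$ is at least $d|A'|$ and at most $d|N(A')|$. So $|N(A')|\ge|A'|$, and Hall's theorem applies. $\square$

## What a counterexample with $t=1$ must look like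

Let $t=1$. A counterexample has $v=2k-1+2\ell$ and $v_k=k+\ell$, hence $f:=v-v_k=k+\ell-1$ big vertices. Let $F=G[V(G)\setminus V_k(G)]$ be the graph induced on the big vertices.

**A bipartite graph cannot work.** The first thing to try is to imitate $K_{k,k+1}$, with $F$ edgeless. The vertices of $V_k$ send at most $k(k+\ell)$ edges to $F$. The big vertices have degree at least $k+1$, so they send at least $(k+1)(k+\ell-1)-2|E(F)|$ edges to $V_k$. Since
$$k(k+\ell)-(k+1)(k+\ell-1)=-(\ell-1),$$
we need
$$2|E(F)|\ge \ell-1 .\tag{3}$$
With $F$ edgeless this holds for $\ell=1$, the case of $K_{k,k+1}$, but for $\ell\ge2$ it misses by exactly $\ell-1$. So $F$ must have edges, and by minimality each of them needs a witness of $k-1$ vertices.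

**Witnesses made only of big vertices cannot work for isolated edges of $F$.** The simplest way to put edges into $F$ is to make some of its components single edges $xy$. Each of $x,y$ then has at least $k$ neighbours in $V_k$. Since $|V_k|=k+\ell$, they have at least
$$2k-(k+\ell)=k-\ell\ge1$$
common neighbours in $V_k$. If $S_e$ is a witness for $e=xy$, then $x$ and $y$ lie in different components of $G-e-S_e$ by Lemma 4(3), so every common neighbour of $x$ and $y$ lies in $S_e$. Hence, for such an edge $e$, the set $S_e$ must contain vertices of degree $k$. This suggests reserving a set $U$ of degree-$k$ vertices, adjacent to both ends of the edges of $F$, and putting all of $U$ into every witness.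

**Two blocks and $U$ are not enough.** So take two complete bipartite graphs, one between $P$ and $X$ and one between $R$ and $Y$, with $P,R\subseteq V_k$ and with $X,Y$ big. Add some disjoint edges between $X$ and $Y$, which are to be the edges of $F$. Add a set $U\subseteq V_k$ joined to both $X$ and $Y$. If the vertices of $P$ have all their neighbours in $X$ and those of $R$ in $Y$, then $|X|=|Y|=k$ and $f\ge2k$. But we need $f=k+\ell-1\le 2k-2$. There are too many big vertices, and this is where the design stops.

**Big vertices that serve both blocks.** The way out is a set $W$ of $q$ further big vertices, whose neighbours lie in $P\cup R$. Let each vertex of $P$ have $q-i$ neighbours in $W$, and each vertex of $R$ have $q-j$. Then $|X|=k-(q-i)$, $|Y|=k-(q-j)$, and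
$$f=|X|+|Y|+|W|=2k-(q-i-j).$$
The saving is $z:=q-i-j$, the amount by which $W$ is used twice. We want $f=k+\ell-1$, so $z=k+1-\ell$. Since $\ell\le k-1$, this means $z\ge2$.

The other sizes are now forced by what we ask for. Let $|U|=p$. Some vertices of $X$ will be adjacent exactly to all of $P$ and $U$. For degree $k+1$ this needs $|P|=k-p+1$. From $|P|+|R|+|U|=v_k=k+\ell=2k+1-z$ we get $|R|=k-z$. Finally, if $m$ is the number of edges between $X$ and $Y$, the witness for one of them will be $W\cup U$ together with one end of each of the other $m-1$ edges. It has $k-1$ elements when $m=k-p-q$.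

## The graph for $t=1$

Let $k,z,i,j,p$ be integers with $z\ge2$, $i,j\ge0$, $p\ge z+1$, and put
$$q=i+j+z,\qquad m=k-p-q,\qquad n_1=k-p+1,\qquad n_2=k-z .$$
Assume the following.

* (C0) $m\ge\max(1,j)$;
* (C1) $z(k-z)\ge p(j+z)+i(z+1)$;
* (C2) $pj-p-jz-j\ge(z-1)m$;
* (C3) $\lfloor n_1(q-i)/q\rfloor\ge q$.

If $i=0$ then (C3) is automatic, because $n_1=k-p+1=m+q+1$. We shall see that (C1) is what the degrees in $W$ need, (C2) is what the degrees in $Y$ need, and (C3) provides neighbours in $P$ for the vertices of $W$. Note that $k=m+p+i+j+z$.

**Vertex sets.** Take disjoint sets with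
$$|P|=n_1,\quad |R|=n_2,\quad |U|=p,\quad |W|=q,\quad |X|=k-j-z,\quad |Y|=k-z-i .$$
Split $X=X_0\cup X_1$ and $Y=Y_0\cup Y_1$ with $|X_0|=|Y_0|=m$. Then $|X_1|=k-j-z-m=p+i$ and $|Y_1|=k-z-i-m=p+j$.

**Edges.**

1. $P$–$X$ complete, $R$–$Y$ complete, and a perfect matching $M$ between $X_0$ and $Y_0$.
2. *$W$-edges.* Order $W$ cyclically. The vertices of $P$, one after another, each take the next $q-i=j+z$ elements as neighbours. Then, continuing from the same place, the vertices of $R$ each take the next $z+i=q-j\le q$ elements.
3. *$U$–$Y$ edges.* Let $D(y)=z+1$ for $y\in Y_1$. For $y\in Y_0$ choose integers $D(y)$ with $z\le D(y)\le p$ and with sum over $Y_0$ equal to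
$$T_0:=p(j+z)+m-(p+j)(z+1)=pj-p-jz-j+m .$$
Order $U=\{u_1,\dots,u_p\}$ cyclically. First the vertices of $Y_1$, then those of $Y_0$, each take the next $D(y)$ elements of $U$ as neighbours.
4. *$U$–$X$ edges.* By step 3, each $u_h$ has $j+z+\mu_h$ neighbours in $Y$ with $\mu_h\ge0$ and $\sum_h\mu_h=m$ (checked below). Partition $X_0$ into sets $M_1,\dots,M_p$ with $|M_h|=\mu_h$, and join $u_h$ to all of $X\setminus M_h$.

There are no other edges. Call the graph $G$.

**Step 1: the construction can be carried out.** This step checks that the choices in 3 and 4 exist. Integers $D(y)\in[z,p]$ on the $m$ vertices of $Y_0$ with sum $T_0$ exist if and only if $mz\le T_0\le mp$. The first inequality is (C2). For the second, by (C0),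
$$m(p-1)\ge j(p-1)=pj-j\ge pj-p-jz-j=T_0-m .$$
All $D(y)$ are at most $p$ (recall $z+1\le p$), so the takers receive distinct elements. The total number of takings is $(p+j)(z+1)+T_0=p(j+z)+m$. By Lemma 5 each $u_h$ is taken at least $\lfloor (p(j+z)+m)/p\rfloor\ge j+z$ times. So $\mu_h\ge0$, and $\sum_h\mu_h=p(j+z)+m-p(j+z)=m=|X_0|$. Hence the partition exists. Each vertex of $X_0$ lies in exactly one $M_h$, so it is adjacent to all of $U$ but one vertex, and vertices of $X_1$ are adjacent to all of $U$. No pair of vertices is joined twice, because the seven kinds of edges join different pairs of sets.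

**Step 2: the degrees.** This step identifies $V_k(G)$. For the intended degree-$k$ vertices,
$$P:\ (k-j-z)+(j+z)=k,\qquad R:\ (k-z-i)+(z+i)=k,\qquad u_h:\ (k-j-z-\mu_h)+(j+z+\mu_h)=k .$$
For $X$ and $Y$,
$$X_0:\ n_1+(p-1)+1=k+1,\qquad X_1:\ n_1+p=k+1,$$
$$Y_0:\ n_2+D(y)+1\ge n_2+z+1=k+1,\qquad Y_1:\ n_2+(z+1)=k+1 .$$
The vertices of $X_0$ receive a matching edge, so they can afford to miss one vertex of $U$. The $m$ edge ends thus freed at $U$ are spent on $Y$. For $W$, the total number of $W$-edges is
$$(k-p+1)(j+z)+(k-z)(z+i)=q(k+1)+\big[z(k-z)-p(j+z)-i(z+1)\big],$$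
because $(k-p+1)(j+z)=(k+1)(j+z)-p(j+z)$, $(k-z)(z+i)=z(k-z)+i(k+1)-i(z+1)$ and $q=(j+z)+i$. By (C1) this is at least $q(k+1)$. All $W$-edges come from one run of consecutive takers, so by Lemma 5 every $w\in W$ has degree at least $k+1$.

Hence $V_k(G)=P\cup R\cup U$, and adding up sizes,
$$v_k(G)=2k+1-z,\qquad f=2k-z,\qquad v(G)=4k+1-2z=(2k-1)\cdot1+2(k+1-z).\tag{4}$$
With $\ell=k+1-z$ and $t=1$ this reads $v(G)=(2k-1)t+2\ell$ and $v_k(G)=(k-1)t+\ell+1$. Also $2\le\ell\le k-1$, because $z\ge2$ and $k\ge m+p+z\ge 2z+2$.

**The case $k=26$ in numbers.** Take $z=2$, $i=0$, $j=4$, $p=8$. Then $q=6$, $m=12$, $|P|=19$, $|X|=20$, $|W|=6$, $|U|=8$, $|R|=|Y|=24$, so $v(G)=101$ and $v_{26}(G)=19+24+8=51$. Every vertex of $P$ is adjacent to all of $W$. Each vertex of $R$ takes two consecutive elements of $W$, so each $w$ has degree $19+\frac{24\cdot2}{6}=27$. Here $|X_1|=8$ and $|Y_1|=12$. We have $D=3$ on $Y_1$, and $T_0=24$ forces $D=2$ on the $12$ vertices of $Y_0$. The $36+24=60$ takings give four vertices of $U$ eight neighbours in $Y$ and the other four seven. So $\mu_h\in\{1,2\}$, with sum $4\cdot2+4\cdot1=12=m$.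 All $50$ big vertices have degree exactly $27$. Finally $\lceil 2577/51\rceil=51$, while the conjecture demands $52$.

**Remark.** The slacks of (C1) and (C2), left side minus right side, add up to
$$z(k-z-p-i-j-m)-i-p-j+m=m-(k-m-z)=2m-(k-z).$$
So (C1) and (C2) together force $2m\ge k-z=\ell-1$, in agreement with (3). For $k=26$ both slacks are $0$ and $2m=24=k-2$.

## Connectivity of the graph

**Step 3: $k$ disjoint connectors.** This step provides $k$ disjoint paths between $P\cup X$ and $R\cup Y$.

(a) The takers in $P$ form a run with $n_1(q-i)$ takings, so by Lemma 5 and (C3) every $w\in W$ has at least $q$ neighbours in $P$. As $|W|=q$, we can choose greedily distinct $p_w\in P\cap N(w)$, $w\in W$.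

(b) Each $r\in R$ has $z+i$ neighbours in $W$. The takers in $R$ form a run with $n_2(z+i)$ takings, and $n_2=k-z\ge q$, because $k-z=m+q+(p-z)$. So each $w$ has at least $\lfloor n_2(z+i)/q\rfloor\ge z+i$ neighbours in $R$. Lemma 6 with $d=z+i$ gives distinct $r_w\in R\cap N(w)$, $w\in W$.

(c) Each $y\in Y_1$ has exactly $z+1$ neighbours in $U$. The takers in $Y_1$ form a run with $(p+j)(z+1)$ takings, so each $u\in U$ has at least $\lfloor(p+j)(z+1)/p\rfloor\ge z+1$ neighbours in $Y_1$. Lemma 6 with $d=z+1$ gives distinct $y_u\in Y_1\cap N(u)$, $u\in U$. Since $|X_1|=p+i\ge p$, we can also choose distinct $x_u\in X_1$, and $x_u$ is adjacent to $u$.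

Therefore the $q+p+m=k$ paths
$$p_w\,w\,r_w\ (w\in W),\qquad x_u\,u\,y_u\ (u\in U),\qquad \text{the edges of }M\tag{5}$$
are pairwise vertex-disjoint. The first kind uses $P,W,R$, the second $X_1,U,Y_1$, the third $X_0,Y_0$. We call them connectors.

**Step 4: preparation for deleting a set.** Let $Z\subset V(G)$ with $|Z|\le k-1$, $L=P\cup X$ and $L'=R\cup Y$. We show that at most one of $P,X,R,Y$ is contained in $Z$, by checking that any two of them together have at least $k$ vertices. Using $k=m+p+i+j+z$ and $p>z$:

* $|P|+|X|=2k+1-p-j-z=k+m+i+1$;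
* $|P|+|Y|=2k+1-p-z-i\ge k$ and $|P|+|R|\ge|P|+|Y|$;
* $|X|+|Y|=2k-j-2z-i=k+m+p-z\ge k$ and $|X|+|R|\ge|X|+|Y|$;
* $|R|+|Y|=2k-2z-i\ge k$, since $k\ge p+z+i\ge 2z+i$.

If neither $P$ nor $X$ is contained in $Z$, then $G[L\setminus Z]$ contains a spanning complete bipartite graph with both sides nonempty, so it is connected. Likewise $G[L'\setminus Z]$ is connected if neither $R$ nor $Y$ is contained in $Z$.

All neighbours of a vertex of $W$ lie in $P\cup R$, and there are at least $k+1$ of them. All $k$ neighbours of a vertex of $U$ lie in $X\cup Y$. As $|Z|\le k-1$,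
$$\text{each } w\in W\setminus Z \text{ has a neighbour in } (P\cup R)\setminus Z,\quad \text{each } u\in U\setminus Z \text{ has one in } (X\cup Y)\setminus Z.\tag{6}$$

**Step 5: $G-Z$ is connected.** We go through the cases of which of $P,X,R,Y$ lies in $Z$. "Attached" means connected in $G-Z$ to the connected piece named in the case.

*Case A: none of $P,X,R,Y$ lies in $Z$.* Then $G[L\setminus Z]$ and $G[L'\setminus Z]$ are connected. One of the $k$ disjoint connectors avoids $Z$ and joins them. By (6) all remaining vertices are attached.

*Case B1: $X\subseteq Z$.* Then $|Z\setminus X|\le k-1-(k-j-z)=j+z-1=q-i-1$, and $G[L'\setminus Z]$ is connected. The $q$ connectors $p_wwr_w$ are disjoint from $X$, so at least $i+1$ of them avoid $Z$. Their vertices $w$, which we call good, are attached to $L'\setminus Z$ through $r_w$. Each vertex of $P\setminus Z$ has $q-i$ neighbours in $W$, so it is non-adjacent to only $i$ vertices of $W$ and hence adjacent to a good one. So $P\setminus Z$ is attached, and then $W\setminus Z$ is attached by (6). Each $u\in U\setminus Z$ has at least $j+z>|Z\setminus X|$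 neighbours in $Y$, so one of them is in $Y\setminus Z$.

*Case B2: $P\subseteq Z$.* Then $|Z\setminus P|\le k-1-(k-p+1)=p-2$, and $G[L'\setminus Z]$ is connected. Of the $p$ connectors $x_uuy_u$, which avoid $P$, at least two avoid $Z$. Their middle vertices, $u$ and $u'$ say, are attached to $L'\setminus Z$. Each $x\in X\setminus Z$ is non-adjacent to at most one vertex of $U$, so it is adjacent to $u$ or $u'$. Now $X\setminus Z$ is attached, and the remaining vertices of $U\setminus Z$ and $W\setminus Z$ are attached by (6).

*Case B3: $Y\subseteq Z$.* Then $|Z\setminus Y|\le k-1-(k-z-i)=z+i-1$, and $G[L\setminus Z]$ is connected. Each $w\in W\setminus Z$ has at least $q\ge z+i$ neighbours in $P$, hence one in $P\setminus Z$. Each $r\in R\setminus Z$ has $z+i$ neighbours in $W$, hence one in $W\setminus Z$. Each $u\in U\setminus Z$ has a neighbour in $X\setminus Z$ by (6).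

*Case B4: $R\subseteq Z$.* Then $|Z\setminus R|\le z-1$, and $G[L\setminus Z]$ is connected. Each $w\in W\setminus Z$ has at least $q\ge z$ neighbours in $P$, hence one in $P\setminus Z$. Each $u\in U\setminus Z$ is adjacent to all of $X_1$, and $|X_1|\ge p>z-1$, so it has a neighbour in $X\setminus Z$. Each $y\in Y\setminus Z$ has at least $z$ neighbours in $U$, hence one in $U\setminus Z$.

So $G-Z$ is connected in every case, and $G$ is $k$-connected.

**Step 6: $G$ is minimal.** By Lemma 4(2) only edges with two big ends matter. The big vertices are $X\cup Y\cup W$, and the only edges inside this set are those of $M$. For $e=xy\in M$ with $x\in X_0$, put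
$$S_e=W\cup U\cup(X_0\setminus\{x\}),\qquad |S_e|=q+p+m-1=k-1 .\tag{7}$$
The remaining vertices are $P\cup X_1\cup\{x\}$ and $R\cup Y$. In $G-e-S_e$ there is no edge between these two nonempty sets: the only edges of $G$ between $P\cup X$ and $R\cup Y$ are those of $M$, and of these only $e$ has its $X_0$-end outside $S_e$. By Lemma 4(3), $G-e$ is not $k$-connected. So $G$ is minimal, and we have proved:

**Proposition 7.** If (C0)–(C3) hold for $k,z,i,j,p$ as above, then $G$ is a minimal $k$-connected graph with $v(G)=(2k-1)t+2\ell$ and $v_k(G)=(k-1)t+\ell+1$, where $t=1$ and $\ell=k+1-z$.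

## Replacing a vertex by $K_{k,k}$: from $t$ to $t+1$

**Definition.** A pair $(G,v)$ has property (★) if $G$ is minimal $k$-connected, $\deg v=k$, all neighbours of $v$ are big, and for every edge $e$ with two big ends there is a set $S_e\not\ni v$ with $|S_e|=k-1$ and $G-e-S_e$ disconnected.

For example, $K_{k,k+1}$ with $v$ on the larger side has (★), since it has no edge with two big ends. The graph of Proposition 7 has (★) with any $v\in P$: we have $N(v)\subseteq X\cup W$, which consists of big vertices, and the sets (7) do not meet $P$.

Let $(G,v)$ have (★) and let $N(v)=\{z_1,\dots,z_k\}$. Form $G'$ from $G-v$ by adding new vertices $x_1,\dots,x_k,y_1,\dots,y_k$, all edges $x_ay_b$, and the edges $x_az_a$. Then $\deg x_a=k+1$, $\deg y_b=k$, and the old vertices keep their degrees, since each $z_a$ loses $v$ and gains $x_a$. One vertex of degree $k$ disappears and $k$ new ones appear, so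
$$v(G')=v(G)+2k-1,\qquad v_k(G')=v_k(G)+k-1 .\tag{8}$$

**Proposition 8.** If $(G,v)$ has (★), then $G'$ is minimal $k$-connected and $(G',y_1)$ has (★).

**Step 1: $G'$ is $k$-connected.** Let $|Z|\le k-1$ and let $K$ be the set of new vertices.

If $Z\cap K=\emptyset$, then contracting the connected set $K$ to one vertex turns $G'-Z$ into $G-Z$, with $K$ playing the role of $v$. Since $G-Z$ is connected and $K$ induces a connected graph, $G'-Z$ is connected.

If $Z\cap K\ne\emptyset$, then at most $k-2$ vertices of $G-v$ lie in $Z$. So $H=G-v-(Z\setminus K)$ arises from $G$ by deleting at most $k-1$ vertices, and it is connected and nonempty. It remains to attach the surviving new vertices to $H$. For $y_b\notin Z$, the $k$ paths $y_bx_az_a$ $(a=1,\dots,k)$ share only $y_b$, so one of them avoids $Z$ and ends in $H$. For $x_a\notin Z$, if $z_a\notin Z$, then $x_a$ is adjacent to $z_a\in H$. If $z_a\in Z$, then at most $k-2$ other vertices lie in $Z$, so some $y_b\notin Z$. It is adjacent to $x_a$ and already attached to $H$. So $G'-Z$ is connected.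

**Step 2: $G'$ is minimal and (★) is inherited.** By Lemma 4(2) we need witnesses only for edges of $G'$ with two big ends. Since $\deg y_b=k$, these are the old edges with two big ends (none of them is at $v$, as $\deg v=k$) and the edges $x_az_a$.

Let $e$ be an old edge with two big ends. The graph $G-e-S_e$ is disconnected and contains $v$. Let $C$ be a component of it that does not contain $v$. No vertex of $C$ is adjacent to $v$, so no vertex of $C$ is one of the $z_a$, and $C$ receives no new edges in $G'$. So in $G'-e-S_e$ the set $C$ is still separated from the rest, which contains $K$. Thus the same $S_e$ is a witness in $G'$.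

For $e=x_az_a$ take $S_e=\{x_b:b\ne a\}$, a set of $k-1$ vertices. In $G'-e-S_e$ the vertices $y_1,\dots,y_k$ have only the neighbour $x_a$, and $x_a$ has only the neighbours $y_1,\dots,y_k$. So $\{x_a,y_1,\dots,y_k\}$ is separated from the nonempty set $V(G)\setminus\{v\}$.

Hence $G'$ is minimal. None of the witnesses contains $y_1$, the degree of $y_1$ is $k$, and its neighbours $x_1,\dots,x_k$ are all big. So $(G',y_1)$ has (★). $\square$

By (8), one step changes $v=(2k-1)t+2\ell$ and $v_k=(k-1)t+\ell+1$ into the same expressions with $t+1$ in place of $t$. Iterating from Proposition 7, we get the following: *whenever (C0)–(C3) can be satisfied for $k$ and $z$, there is for every $t\ge1$ a minimal $k$-connected graph with*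
$$v(G)=(2k-1)t+2\ell,\qquad v_k(G)=(k-1)t+\ell+1,\qquad \ell=k+1-z.\tag{9}$$
What is left is arithmetic.

## Parameters for $\ell=k-1$: proof of Theorem 1

Here $z=2$. The conditions become
$$\text{(C1)}\quad 2(k-2)\ge p(j+2)+3i,\qquad \text{(C2)}\quad pj-p-3j\ge m,\qquad m=k-p-i-j-2 .$$

**Step 1: $26\le k\le31$.** We list one choice for each $k$.

| $k$ | $(i,j,p)$ | $m$ | (C1) | (C2) |
|---|---|---|---|---|
| 26 | (0,4,8) | 12 | $48\ge48$ | $12\ge12$ |
| 27 | (0,5,7) | 13 | $50\ge49$ | $13\ge13$ |
| 28 | (1,5,7) | 13 | $52\ge49+3$ | $13\ge13$ |
| 29 | (0,4,9) | 14 | $54\ge54$ | $15\ge14$ |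
| 30 | (0,4,9) | 15 | $56\ge54$ | $15\ge15$ |
| 31 | (0,5,8) | 16 | $58\ge56$ | $17\ge16$ |

In every row $p\ge3=z+1$ and $m\ge j\ge1$, which gives (C0). (C3) is automatic for $i=0$. For $k=28$ we have $n_1=22$, $q=8$, and $\lfloor22\cdot7/8\rfloor=19\ge8$.

**Step 2: $k\ge32$.** Take $i=0$, $j=4$, $p=\lceil(k+6)/4\rceil$, so $p\ge10$ and $m=k-p-6$. Then (C2) reads $3p-12\ge k-p-6$, that is, $4p\ge k+6$, which is true. (C1) reads $2(k-2)\ge6p$, that is, $3p\le k-2$. For $k=32,33,34$ we have $p=10$, and $30\le k-2$. For $k\ge35$, $p\le(k+9)/4$ gives $3p\le\frac34(k+9)\le k-2$, where the last inequality is $k\ge35$. Finally, $k\ge3p+2$ gives $m\ge2p-4\ge4=j$, so (C0) holds, and (C3) is automatic.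

With (9) this proves Theorem 1. $\square$

## Parameters for $\ell$ near $k$: proof of Theorem 2

Let $z=k+1-\ell$. The hypothesis says $2\le z\le k/24$, so $k\ge48$. Take $i=0$ and
$$N=z(k-z),\qquad p_0=\sqrt{2N/3},\qquad p=\lceil p_0\rceil,\qquad Q=\lfloor N/p\rfloor,\qquad j=Q-z .$$
Then $q=j+z=Q$ and $m=k-p-Q$. The choice of $Q$ makes $pQ$ as large as (C1) allows. The choice of $p_0$ makes the two terms of $3p_0+2N/p_0$ equal, and this is the expression that (C2) will ask us to bound.

**Step 1: the key inequality.** We claim
$$3p+2N/p\le k+z+1 .\tag{10}$$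
Since $p_0\le p\le p_0+1$, we have $3p+2N/p\le3p_0+3+2N/p_0$. Here $3p_0=\sqrt{6N}$ and $2N/p_0=\sqrt{6N}$, so the bound is $2\sqrt{6N}+3$. It suffices that $2\sqrt{6N}\le k+z-2$, that is,
$$g(z):=(k+z-2)^2-24z(k-z)\ge0 .$$
For real $z\le k/24$ we have $g'(z)=-22k+50z-4<0$. So $g(z)\ge g(k/24)$, and
$$g\!\left(\tfrac{k}{24}\right)=\left(\tfrac{25}{24}k-2\right)^2-\tfrac{23}{24}k^2=\tfrac{73}{576}k^2-\tfrac{25}{6}k+4 .$$
This is positive for $k\ge33$, because then $\frac{73}{576}k>\frac{25}{6}$ (the latter says $k>\frac{2400}{73}$, and $\frac{2400}{73}<33$). Here $k\ge48$, so (10) holds.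

**Step 2: the admissibility of $p$ and $j$.** From $k\ge24z$ we get $p_0^2=\frac23z(k-z)\ge\frac{46}{3}z^2>9z^2$, so $p\ge p_0>3z>z+1$. By (10), $p\le(k+z+1)/3$, and this is at most $k-z$, because $4z+1\le2k$. So $N/p\ge N/(k-z)=z$, hence $Q\ge z$ and $j\ge0$.

**Step 3: (C0).** By (10), $3p+2Q\le k+z+1$. So $m=k-p-Q\ge2p+Q-z-1\ge1$, using $p\ge z+1$. Also $m-j=k+z-p-2Q\ge2p-1>0$.

**Step 4: (C1) and (C3).** With $i=0$, (C1) is $pQ\le N$, which holds by the choice of $Q$. (C3) is automatic.

**Step 5: (C2).** Expanding,
$$pj-p-jz-j-(z-1)(k-p-j-z)=p(j+z)-z(k-z)+k-2p-2j-z .$$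
With $j+z=Q$ the right side is $pQ-N+k+z-2p-2Q$. So (C2) says $N-pQ\le k+z-2p-2Q$. Now $N-pQ$ is the remainder of $N$ on division by $p$, so it is at most $p-1$, and by (10)
$$N-pQ\le p-1\le k+z-2p-\frac{2N}{p}\le k+z-2p-2Q .$$

All conditions hold, and (9) proves Theorem 2. $\square$

## A case where the conjectured inequality holds

The counting that guided the construction also gives a positive result. As before, $F=G[V(G)\setminus V_k(G)]$.

**Proposition 3.** Let $k\ge3$ and let $G$ be minimal $k$-connected with $v(G)=(2k-1)t+2\ell$, $t\ge1$, $2\le\ell\le k-1$. If (i) no cycle of $G$ contains exactly one vertex of degree $k$, and (ii) at most $k$ components of $F$ have an edge, then the conjectured inequality holds.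

The proof uses the bound (1) and a theorem of Mader (Arch. Math. 23 (1972), *Ecken vom Grad n in minimalen n-fach zusammenhängenden Graphen*): in a minimal $k$-connected graph, $F$ is a forest.

**Step 1: the numbers.** Suppose the inequality fails. By (1) and (2), $v_k=(k-1)t+\ell+1$. With $r=\ell-1\in[1,k-2]$ and $f=v(G)-v_k$ this means
$$v_k=(k-1)t+r+2,\qquad f=kt+r,\qquad kv_k-(k-1)f=2k+r .\tag{11}$$

**Step 2: components of $F$ are small.** Let $T$ be a component of $F$. It is a tree with $|T|-1$ edges, and its vertices have degree at least $k+1$, so the number of edges between $T$ and $V_k$ is at least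
$$(k+1)|T|-2(|T|-1)=(k-1)|T|+2 .$$
A vertex of $V_k$ has at most one neighbour in $T$: two neighbours, together with the path of $T$ between them, would give a cycle with exactly one vertex of degree $k$, against (i). So $(k-1)|T|+2\le v_k=(k-1)t+r+2$, hence $|T|\le t+\frac{r}{k-1}<t+1$, that is, $|T|\le t$.

**Step 3: there are many components, too many.** By (ii) and Step 2, $|E(F)|\le k(t-1)$. A forest has as many components as vertices minus edges, so $F$ has
$$c=f-|E(F)|\ge kt+r-k(t-1)=k+r$$
components. Summing the count of Step 2 over all components,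
$$kv_k\ge(k-1)f+2c\ge(k-1)f+2k+2r .$$
But (11) gives $kv_k-(k-1)f=2k+r<2k+2r$, a contradiction. $\square$

**Remark.** It is instructive to see which hypothesis the graphs of Proposition 7 violate. Their forest $F$ has exactly $m=k-p-q<k$ components with an edge, so (ii) holds. Each edge $xy\in M$ is a component of $F$. By the count for $t=1$, $x$ and $y$ have at least $k-\ell=z-1\ge1$ common neighbours $u$ of degree $k$. The triangle $xuy$ contains exactly one vertex of degree $k$, so (i) fails.
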